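# Mixing of the product replacement chain on finite $p$-groups

Throughout, $\log$ is the natural logarithm and $L=\log|G|$. The letters $C,c,A,c_i,C_i$ denote positive absolute constants; those without an index may change from line to line. We write $[n]=\{1,\dots,n\}$, and $x_{-u}$ for the tuple $x$ with coordinate $u$ removed.

## 1. Generating tuples, the Frattini quotient, and a walk on tuples

**Definition (generating tuples).** For a finite group $G$ and $n\ge 2$, $\Omega_n(G)\subset G^n$ is the set of tuples $x=(x_1,\dots,x_n)$ whose entries generate $G$. We write $\pi$ for the uniform distribution on $\Omega_n(G)$ and $\mu$ for the uniform distribution on $G^n$.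

*Example.* $\Omega_3(\mathbb Z/2)$ is $\mathbb F_2^3$ without the zero vector: seven points.

**Definition (Frattini subgroup, rank).** $\Phi(G)$ is the intersection of all maximal subgroups of $G$. Its elements are non-generators: if $S\cup\Phi(G)$ generates $G$, then $S$ generates $G$, since otherwise $\langle S\rangle$ lies in a maximal subgroup, which also contains $\Phi(G)$. For a nontrivial finite $p$-group, the Burnside basis theorem says that $G/\Phi(G)$ is a vector space over $\mathbb F_p$, that its dimension $b$ is the minimal number of generators of $G$, and that a tuple generates $G$ if and only if its image spans $G/\Phi(G)\cong\mathbb F_p^b$. The number $b$ is the *Frattini rank*.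

*Example.* For $\mathbb Z/4$, $\Phi=\{0,2\}$ and $b=1$. For the Heisenberg group mod an odd prime $p$ (order $p^3$), $\Phi$ is the center and $G/\Phi\cong\mathbb F_p^2$, so $b=2$.

**Definition (the numbers $M$ and $\lambda$).** For a nontrivial finite group $G$, $M$ is the number of maximal subgroups, and $\lambda$ is the maximal length $r$ of a chain of subgroups $\Phi(G)=H_0<H_1<\dots<H_r=G$.

*Example.* In $\mathbb Z/6$ the maximal subgroups are $\{0,2,4\}$ and $\{0,3\}$, so $M=2$ and $\Phi=0$, and $0<\{0,3\}<\mathbb Z/6$ shows $\lambda=2$, although one element generates.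

In general $M\ge 1$, $\lambda\ge1$, $L\ge\log 2$, and $\lambda\le\log_2|G|$ because each step of a chain has index at least $2$. For a $p$-group of rank $b$, subgroups containing $\Phi(G)$ correspond to subspaces of $\mathbb F_p^b$. So $\lambda=b$, maximal subgroups have index $p$, and $M=\frac{p^b-1}{p-1}<p^b\le|G|$.

**Definition (moves and chain).** For $u\ne v$ in $[n]$, the *right move* $R_{uv}$ replaces $x_u$ by $x_ux_v$, and the *left move* $L_{uv}$ replaces $x_u$ by $x_vx_u$; all other coordinates stay. So $R_{uv}^{-1}$ replaces $x_u$ by $x_ux_v^{-1}$. These are bijections of $G^n$ which preserve the subgroup generated by the entries, so they preserve $\Omega_n(G)$. The *product replacement chain* $P$ chooses an ordered pair $(u,v)$ of distinct coordinates and a sign $\varepsilon=\pm1$ uniformly and applies $R_{uv}^{\varepsilon}$. **Only right moves occur.** We write $P_x^\ell$ for the law after $\ell$ steps from $x$. The kernel $P$ makes sense on all of $G^n$. The adjoint of $f\mapsto f\circ R_{uv}$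 is $f\mapsto f\circ R_{uv}^{-1}$ both on $L^2(\mu)$ and on $L^2(\pi)$, so $P$ is self-adjoint on both, and $\mu$ and $\pi$ are stationary.

*Example.* On $\Omega_3(\mathbb Z/2)$, from $(1,0,0)$ the chain moves to $(1,1,0)$ with probability $\frac16$, to $(1,0,1)$ with probability $\frac16$, and stays otherwise.

**Definition (mixing time).** $\|\nu-\pi\|_{TV}=\max_B|\nu(B)-\pi(B)|=\frac12\sum_x|\nu(x)-\pi(x)|$, and $t_{\rm mix}$ is the least $t$ with $\|P_x^\ell-\pi\|_{TV}\le\frac14$ for all $x\in\Omega_n(G)$ and all $\ell\ge t$. The distance to a stationary law does not increase with $\ell$, so one time that is good for all $x$ suffices to bound $t_{\rm mix}$.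

*Example.* In the last example the distance after one step is $(\frac23-\frac17)+2(\frac16-\frac17)=\frac47$.

**Definition (energies).** For a complex function $f$ on $G^n$ (norm of $L^2(\mu)$) or on $\Omega_n(G)$ (norm of $L^2(\pi)$) put
$$e_{uv}=\|f\circ R_{uv}-f\|^2=\|f\circ R_{uv}^{-1}-f\|^2,\qquad \mathcal E=\sum_{u\ne v}e_{uv},\qquad \mathrm{st}_w=\sum_{u\ne w}(e_{uw}+e_{wu}).$$
Each $e_{uv}$ occurs in $\mathrm{st}_u$ and in $\mathrm{st}_v$, so $\sum_w\mathrm{st}_w=2\mathcal E$. The average of $\frac12\|f\circ R_{uv}^\varepsilon-f\|^2$ over the $2n(n-1)$ moves is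
$$\mathcal E_P(f):=\langle(I-P)f,f\rangle=\frac1{2n(n-1)}\,\mathcal E(f).\tag{1}$$

*Example.* Let $G=\mathbb Z/2$ and $f(x)=(-1)^{x_1}$ on $(G^n,\mu)$. Then $e_{1v}=\mathbb E|(-1)^{x_v}-1|^2=2$ and all other $e_{uv}$ vanish. So $\mathcal E=2(n-1)$ and $\mathcal E_P(f)=\frac1n$, while $\mathrm{Var} f=1$.

## 2. Convergence in order $(\log|G|)^a\,n\log n$ steps

How long must one run the chain so that the current generating tuple is nearly uniform? The problem comes from "Walks on generating sets of groups". For $p$-groups with $n\ge3b$ the chain is irreducible and aperiodic on $\Omega_n(G)$. A result of Diaconis and Saloff-Coste says: if $G$ is the Heisenberg group mod an odd prime $p$ (so $b=2$), then for $n\ge6$, all $x$ and all $c>0$,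
$$\|P_x^\ell-\pi\|_{TV}\le2e^{-c}\quad\text{for }\ell\ge10^4(np)^2\big[(\log p^3)(\log\log p^{3n})+4c\big],$$
that is, order $(pn)^2$ steps suffice up to logarithmic factors. Bounds polynomial in $n$ and in the maximal Cayley-graph diameter are also known for general $p$-groups with $n\ge3b$. The conjecture says that the dependence on $G$ is only through a power of $\log |G|$, and the dependence on $n$ is $n\log n$:

**Conjecture.** *There are universal $a,A>0$ such that for every prime $p$, every nontrivial finite $p$-group $G$ of Frattini rank $b$, every $n\ge3b$ and every $x\in\Omega_n(G)$, $\|P_x^\ell-\pi\|_{TV}\le\frac14$ for all $\ell\ge A(\log|G|)^a\,n\log n$.*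

We shall prove it with $a=5$, together with two further results.

**Theorem 1.** There is an absolute $A$ such that for every prime $p$, every nontrivial finite $p$-group $G$ of Frattini rank $b$ and every $n\ge3b$, $t_{\rm mix}\le A(\log|G|)^5\,n\log n$.

**Theorem 2.** There are absolute $C_3,A$ such that for every nontrivial finite group $G$ and every $n\ge C_3(\lambda+\log M+\log(2+L))$,
$$t_{\rm mix}\le A\,n\big[\lambda^2L(\log n+\log(2+L))+\log M\big].$$

**Theorem 3.** (a) For $p$-groups with $b\ge2$, $t_{\rm mix}\le A(\log|G|)^6n\log n$ in the wider range $n\ge\max(6,b+3)$. (b) For every nontrivial finite group $G$ and $n\ge C(\log|G|)^2$, $t_{\rm mix}\le A(\log|G|)^3n\log n$. (c) For nontrivial $p$-groups and $n\ge3b$: $t_{\rm mix}\ge n\log n-3n$ if $n\ge15$, and $t_{\rm mix}\ge(nL-1)/\log(2n^2)$. Hence the bound of the conjecture fails for every $a<1$.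

So the optimal exponent lies in $[1,5]$.

## 3. Small cases, and the count of entries outside a maximal subgroup

**The group $\mathbb Z/2$, three coordinates.** By symmetry follow the number $N$ of ones. From $N=1$: up with probability $\frac13$, stay with $\frac23$. From $N=2$: up, down, stay with probability $\frac13$ each. From $N=3$: down with probability $1$. The transition matrix has trace $1$ and determinant $-\frac29$, so its eigenvalues are $1,\pm\frac{\sqrt2}3$, and this projected chain converges geometrically to $(\frac37,\frac37,\frac17)$.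

**Why $n=b$ is not enough.** Let $G=(\mathbb Z/p)^2$, $n=2$. A generating pair is an invertible $2\times2$ matrix, right moves are column additions, and the determinant never changes. For $p\ge3$ the chain is not irreducible.

**Any group, any maximal subgroup.** The count of ones generalizes. Let $H$ be a maximal subgroup of a finite group $G$, let $X_t$ be the chain started in $\Omega_n(G)$ with filtration $(\mathcal F_t)$, and put $N_t=N_H(t)=\#\{v:X_t(v)\notin H\}$. As $X_t$ generates $G$, $N_t\ge1$. If $x_v\in H$, then replacing $x_u$ by $x_ux_v^{\pm1}$ does not change whether $x_u\in H$. If $x_v\notin H$ and $x_u\in H$, then $x_ux_v^{\pm1}\notin H$. If both are outside, the new entry may be on either side. Hence $N$ changes by at most $1$, and given $N_t=N$,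
$$P(N\to N+1)=\frac{N(n-N)}{n(n-1)},\qquad P(N\to N-1)\le\frac{N(N-1)}{n(n-1)}.\tag{2}$$

Started at $N=1$, the count grows by a factor of at most about $1+\frac1n$ per step, so it needs about $n\log n$ steps to reach order $n$. This gives the first lower bound.

**Proof of Theorem 3(c).** *First bound.* Let $g_1,\dots,g_b$ generate $G$, $x=(g_1,\dots,g_b,1,\dots,1)$ and $H=\langle g_2,\dots,g_b\rangle\Phi(G)$. Modulo $\Phi(G)$ this is a hyperplane not containing the class of $g_1$, so $H$ is maximal, $g_1\notin H$ and $N_H(0)=1$. By (2),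
$$\mathbb E[N_{t+1}\mid\mathcal F_t]\le N_t\Big(1+\frac{n-N_t}{n(n-1)}\Big)\le N_t\Big(1+\frac1n\Big),$$
using $N_t\ge1$. So $\mathbb EN_\ell\le e^{\ell/n}$ and $P(N_\ell\ge n/4)\le4e^{\ell/n}/n$. Under $\mu$, $N_H$ is binomial $(n,1-\frac1p)$, with mean $\ge n/2$ and variance $\le n/4$, so $\mu(N_H<n/4)\le\frac{n/4}{(n/4)^2}=\frac4n$ by Chebyshev. A tuple fails to generate if and only if it lies in $H'^n$ for a maximal $H'$, so $\mu(\Omega_n)\ge1-Mp^{-n}\ge1-p^{b-n}\ge\frac34$, since $n\ge3b\ge b+2$. Hence $\pi(N_H<n/4)\le\frac43\cdot\frac4n\le\frac8n$. If $\ell\le n\log n-3n$, then $P(N_\ell\ge n/4)\le4e^{-3}$, and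
$$\|P_x^\ell-\pi\|_{TV}\ge P(N_\ell<n/4)-\pi(N_H<n/4)\ge1-4e^{-3}-\tfrac8n>\tfrac14\quad\text{if }n\ge15$$
(at $n=15$ the middle expression exceeds $0.26$). So $t_{\rm mix}\ge n\log n-3n$.

*Second bound.* After $\ell$ steps the law is supported on at most $(2n(n-1))^\ell$ points. If its distance to $\pi$ is at most $\frac14$, the support has $\pi$-measure at least $\frac34$, so $(2n(n-1))^\ell\ge\frac34|\Omega_n|\ge\frac9{16}|G|^n$. Since $\log\frac9{16}\ge-1$, this gives $\ell\ge(nL-1)/\log(2n^2)$. For $G=\mathbb Z/p$, $n=3$, the bound is $(3\log p-1)/\log18$. A bound $A(\log|G|)^an\log n$ valid for all $p$ therefore forces $a\ge1$. $\square$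

## 4. Negative eigenvalues, and what a spectral gap can give

A spectral argument needs all eigenvalues of $P$ other than $1$ to be bounded away from both $1$ and $-1$. The end at $-1$ is easy, because there is a closed path of odd length through every point.

**Lemma 1.** For $n\ge3$, $I+P\ge\frac2{25}I$ on $L^2(\mu)$ and on $L^2(\pi)$.

*Proof.* For distinct $u,v,w$ apply successively $R_{uv}^{-1},R_{vw},R_{uv},R_{vw}^{-1},R_{uw}^{-1}$ to $x=x^0$, giving $x^1,\dots,x^5$. Coordinate $u$ becomes $x_ux_v^{-1}$; then coordinate $v$ becomes $x_vx_w$; then coordinate $u$ becomes $x_ux_v^{-1}x_vx_w=x_ux_w$; then coordinate $v$ is restored; then coordinate $u$ is restored. So $x^5=x^0$, and since $5$ is odd the sum below telescopes: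
$$2f(x^0)=\sum_{i=1}^5(-1)^{i-1}\big(f(x^{i-1})+f(x^i)\big),\qquad 4|f(x)|^2\le5\sum_{i=1}^5|f(x^{i-1})+f(x^i)|^2 .$$
If $x$ is uniform, so is each $x^{i-1}$. With $s_{uv}=\|f\circ R_{uv}+f\|^2=\|f\circ R_{uv}^{-1}+f\|^2$, integration gives $4\|f\|^2\le5(2s_{uv}+2s_{vw}+s_{uw})$. Average over all ordered triples: $4\|f\|^2\le25\bar s$, where $\bar s$ is the average of $s_{uv}$ over pairs. Expanding the square, $\bar s=2\|f\|^2+2\langle Pf,f\rangle=2\langle(I+P)f,f\rangle$. $\square$

**The $L^2$ bound.** Let $n\ge 3$ and suppose $\mathcal E_P(f)\ge\gamma_0\mathrm{Var}_\pi f$ for all $f$ on $\Omega_n(G)$. Put $\gamma=\min(\gamma_0,\frac2{25})$. By Lemma 1, the eigenvalue $1$ of $P$ is simple and all other eigenvalues have modulus at most $1-\gamma$. Since $|F(x)|\le\pi(x)^{-1/2}\|F\|_{L^2(\pi)}$ for every $F$,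
$$2\|P_x^\ell-\pi\|_{TV}\le\Big\|\frac{P_x^\ell}{\pi}-1\Big\|_{L^2(\pi)}=\sup_{\|g\|\le1}|P^\ell(g-\pi(g))(x)|\le\pi(x)^{-1/2}(1-\gamma)^\ell .$$
As $\pi(x)\ge|G|^{-n}$,
$$\|P_x^\ell-\pi\|_{TV}\le\tfrac12e^{nL/2-\gamma\ell},\qquad\text{so}\qquad t_{\rm mix}\le C\,nL/\gamma.\tag{3}$$

**A limit of this method.** Even with the best gap, (3) is too weak for large $n$. Take a $p$-group with $n\ge3b$ and let $f$ be a function of $x_1$ alone, nonconstant on $\Omega_n$, with $\pi$-mean $0$. (It exists: $g_1,\dots,g_b$ in coordinates $2,\dots,b+1$ leave $x_1$ free.) Then $e_{uv}=0$ for $u\ne1$ and $e_{1v}\le4\|f\|^2$, so by (1) $\mathcal E_P(f)\le\frac2n\|f\|^2$, and the gap is at most $\frac2n$. For $\frac12|\Omega_n|^{1/2}(1-\frac2n)^\ell\le\frac14$ one needs, by $-\log(1-\frac2n)\le\frac2{n-2}$ and $|\Omega_n|\ge\frac34|G|^n$, at least $\frac{(n-2)nL}4$ steps. For fixed $G$ this is of order $n^2$, not $n\log n$. So a spectral gap can settle the conjecture only while $n$ is at most of the order of a power of $L$;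 for larger $n$ another tool is needed. We treat the two ranges in turn.

## 5. Property (T) and the missing left moves

Let $F_m$ be the free group on $a_1,\dots,a_m$ and $\mathrm{SAut}(F_m)$ the group of automorphisms whose image in $\mathrm{GL}_m(\mathbb Z)$ has determinant $1$. For $u\ne v$ the *transvections* are
$$\rho_{uv}^{\pm1}:a_u\mapsto a_ua_v^{\pm1},\qquad\lambda_{uv}^{\pm1}:a_u\mapsto a_v^{\pm1}a_u,$$
the other generators being fixed; $S_m$ is the set of all of them. Identify $G^m$ with $\mathrm{Hom}(F_m,G)$ by $x_i=x(a_i)$. For a Hilbert space $\mathcal H$, the formula $(U_\varphi f)(x)=f(x\circ\varphi)$ defines a unitary representation of $\mathrm{SAut}(F_m)$ on $L^2(G^m;\mathcal H)$: indeed $U_\varphi U_\psi f(x)=f(x\circ\varphi\circ\psi)$. Since $x(a_ua_v)=x_ux_v$,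
$$U_{\rho_{uv}}f=f\circ R_{uv},\qquad U_{\lambda_{uv}}f=f\circ L_{uv},$$
and $\Omega_m(G)$, the set of surjective homomorphisms, is invariant.

We use two published facts.

**(T1)** There is $c_0>0$ such that for all $m\ge5$, every unitary representation $U$ of $\mathrm{SAut}(F_m)$ and every $\xi$ orthogonal to the invariant vectors, $\max_{s\in S_m}\|U_s\xi-\xi\|\ge c_0m^{-1/2}\|\xi\|$. (For $m=5$: Kaluba–Nowak–Ozawa, Math. Ann. 375 (2019). For $m\ge6$: Kaluba–Kielak–Nowak, Ann. of Math. 193 (2021), with Kazhdan constant $\ge\sqrt{0.138(m-2)/(6(m^2-m))}$.)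

**(T2)** The same for $\mathrm{SL}_m(\mathbb Z)$, $m\ge3$, with the elementary matrices $E_{uv}^{\pm1}$; the Kazhdan constant is $\ge1/(42\sqrt m+860)$ (Kassabov, IJAC 15 (2005)).

These facts bound one displacement from below. The next lemma bounds the sum of their squares, with no loss in $m$, because every transvection is a commutator in $m-2$ ways.

**Lemma 2.** There is $c_1>0$ such that for $m\ge5$, any unitary representation $U$ of $\mathrm{SAut}(F_m)$ and any $\xi$ in it, with $\Pi$ the projection onto the invariant vectors,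
$$\sum_{u\ne v}\big(\|U_{\rho_{uv}}\xi-\xi\|^2+\|U_{\lambda_{uv}}\xi-\xi\|^2\big)\ge c_1\|\xi-\Pi\xi\|^2.$$
Likewise for $\mathrm{SL}_m(\mathbb Z)$, $m\ge3$, with $\sum_{u\ne v}\|U_{E_{uv}}\xi-\xi\|^2$.

*Proof.* We may assume $\Pi\xi=0$. As $\|U_{s^{-1}}\xi-\xi\|=\|U_s\xi-\xi\|$, (T1) gives some $s=\rho_{uv}$ or $s=\lambda_{uv}$ with $\|U_s\xi-\xi\|^2\ge c_0^2\|\xi\|^2/m$. For each $w\ne u,v$,
$$\rho_{uv}=\rho_{uw}^{-1}\rho_{wv}\rho_{uw}\rho_{wv}^{-1},\qquad\lambda_{uv}=\lambda_{uw}^{-1}\lambda_{wv}\lambda_{uw}\lambda_{wv}^{-1}.$$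
To check this, identify $\varphi$ with the tuple $(\varphi(a_1),\dots,\varphi(a_m))$; multiplying $\varphi$ on the right by a transvection performs the corresponding move on the tuple. In the first product, coordinate $u$ becomes $a_ua_w^{-1}$, coordinate $w$ becomes $a_wa_v$, coordinate $u$ becomes $a_ua_w^{-1}a_wa_v=a_ua_v$, and coordinate $w$ is restored. In the second, coordinate $u$ becomes $a_w^{-1}a_u$, coordinate $w$ becomes $a_va_w$, coordinate $u$ becomes $a_va_wa_w^{-1}a_u=a_va_u$, and coordinate $w$ is restored.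

If $s=\rho_{uv}$, the triangle inequality gives $\|U_{\rho_{uv}}\xi-\xi\|\le2\|U_{\rho_{uw}}\xi-\xi\|+2\|U_{\rho_{wv}}\xi-\xi\|$, so by Cauchy–Schwarz $\|U_{\rho_{uv}}\xi-\xi\|^2\le8(\|U_{\rho_{uw}}\xi-\xi\|^2+\|U_{\rho_{wv}}\xi-\xi\|^2)$. The pairs $(u,w),(w,v)$, for the $m-2$ values of $w$, are all distinct. Summing over $w$, the left side of the lemma is at least $\frac{(m-2)c_0^2}{8m}\|\xi\|^2\ge\frac{3c_0^2}{40}\|\xi\|^2$. The case $s=\lambda_{uv}$ is the same. For $\mathrm{SL}_m(\mathbb Z)$ use (T2), whose constant is $\ge cm^{-1/2}$, and the commutator identity $E_{uv}=E_{uw}E_{wv}E_{uw}^{-1}E_{wv}^{-1}$; here $\frac{m-2}m\ge\frac13$. $\square$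

**Where this succeeds at once.** If $G$ is abelian, left and right moves agree. If moreover right moves are transitive on $\Omega_n(G)$, the invariant functions are the constants. For cyclic $p$-groups this gives $\mathcal E\ge c_1\mathrm{Var}_\pi$ for $n\ge3$ (Section 9).

**Where it stops.** For nonabelian $G$, Lemma 2 bounds $\mathrm{Var}_\pi f$ by $\mathcal E+\sum_{u\ne v}\|f\circ L_{uv}-f\|^2$, and the chain controls only $\mathcal E$. So one tries to write $L_{uv}$ as a word in right moves with the help of a third coordinate $w$. Let $W$ be the composition of $R_{uw},R_{wu}^{-1},R_{wv}^{-1},R_{wu},R_{uw}^{-1}$, applied in this order. On $(x_u,x_v,x_w)=(\alpha,\beta,\gamma)$: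
$$(\alpha\gamma,\beta,\gamma)\to(\alpha\gamma,\beta,\alpha^{-1})\to(\alpha\gamma,\beta,\alpha^{-1}\beta^{-1})\to(\alpha\gamma,\beta,\alpha^{-1}\beta^{-1}\alpha\gamma)\to(\beta\alpha,\beta,\alpha^{-1}\beta^{-1}\alpha\gamma).$$
The second arrow is $\gamma(\alpha\gamma)^{-1}=\alpha^{-1}$... applied to coordinate $w$, and the last step is $\alpha\gamma\cdot\gamma^{-1}\alpha^{-1}\beta\alpha=\beta\alpha$ in coordinate $u$. With $y=x_{-w}$ this reads
$$W(y,x_w)=\big(L_{uv}y,\;h(y)\,x_w\big),\qquad h(y)=y_u^{-1}y_v^{-1}y_u,\tag{4}$$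
and, since each move preserves the uniform measure,
$$\|f\circ W-f\|^2\le5\,(2e_{uw}+2e_{wu}+e_{wv}).\tag{5}$$
So right moves do perform $L_{uv}$ on $y$, at the price of multiplying $x_w$ *on the left* by $h(y)$. To remove this error we would have to know that $f$ changes little under left multiplication of $x_w$ by a word in $y$, which is exactly what we do not control. The argument is circular at this point.

## 6. Removing left translations by an absolute value

The way out: view $f$ as a map $y\mapsto\varphi_y=f(y,\cdot)$ into functions on $G$. The error in (4) is a left translation of $\varphi_y$. We pass to a quantity attached to $\varphi_y$ that is *blind to left translations*, *Lipschitz* in $\varphi_y$, and still *remembers right translations* and the variance. Such a quantity is an operator absolute value.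

Give $\ell^2(G)$ the norm $\|\varphi\|^2=\frac1{|G|}\sum_g|\varphi(g)|^2$ and write $\bar\varphi$ for the mean of $\varphi$. Let $\tau$ be the left regular representation, $\tau(g)\delta_h=\delta_{gh}$, and $T_\varphi=\sum_g\varphi(g)\tau(g)$. Since $\mathrm{Tr}\,\tau(g)=0$ for $g\ne1$, $\|T_\varphi\|_{HS}^2=|G|\sum_g|\varphi(g)|^2=|G|^2\|\varphi\|^2$. The $\tau(g)$ are linearly independent and their span is an algebra closed under adjoints.

**Definition ($\varphi^\sharp$).** The operator $|T_\varphi|=(T_\varphi^*T_\varphi)^{1/2}$ is a polynomial in $T_\varphi^*T_\varphi$, so it lies in $\mathrm{span}\,\tau(G)$; $\varphi^\sharp$ is the unique function with $T_{\varphi^\sharp}=|T_\varphi|$.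

*Example.* If $\varphi=\delta_h$, then $T_\varphi=\tau(h)$ is unitary, so $|T_\varphi|=I$ and $\varphi^\sharp=\delta_1$: the position $h$, a left translation, is forgotten. For $G=\mathbb Z/2$ and $\varphi=(a,b)$, $T_\varphi$ has eigenvalues $a\pm b$, so $\varphi^\sharp=\frac12\big(|a+b|+|a-b|,\,|a+b|-|a-b|\big)$.

Let $(r_s\varphi)(g)=\varphi(gs)$ and $(l_h\varphi)(g)=\varphi(hg)$. Substituting in the sums, $T_{r_s\varphi}=T_\varphi\tau(s)^{-1}$ and $T_{l_h\varphi}=\tau(h)^{-1}T_\varphi$.

**Lemma 3.** (a) $\|r_s\varphi^\sharp-\varphi^\sharp\|=\|r_s\varphi-\varphi\|$ for all $s\in G$. (b) $(l_h\varphi)^\sharp=\varphi^\sharp$. (c) $\|\varphi^\sharp-\psi^\sharp\|\le\sqrt2\,\|\varphi-\psi\|$. (d) $\|\varphi^\sharp-\overline{\varphi^\sharp}\|=\|\varphi-\bar\varphi\|$.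

*Proof.* (a) $\|T_\varphi(\tau(s)^{-1}-1)\|_{HS}^2=\mathrm{Tr}\big((\tau(s)^{-1}-1)^*T_\varphi^*T_\varphi(\tau(s)^{-1}-1)\big)$ depends only on $T_\varphi^*T_\varphi=|T_\varphi|^2$.

(b) $T_{l_h\varphi}^*T_{l_h\varphi}=T_\varphi^*\tau(h)\tau(h)^{-1}T_\varphi=T_\varphi^*T_\varphi$.

(c) First let $X=\sum_ix_iP_i$ and $Y=\sum_jy_jQ_j$ be self-adjoint with their spectral decompositions. As $\sum_iP_i=\sum_jQ_j=I$ and $\mathrm{Tr}(P_iQ_j)\ge0$,
$$\||X|-|Y|\|_{HS}^2=\sum_{i,j}(|x_i|-|y_j|)^2\,\mathrm{Tr}(P_iQ_j)\le\sum_{i,j}(x_i-y_j)^2\,\mathrm{Tr}(P_iQ_j)=\|X-Y\|_{HS}^2.$$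
For general $A,B$ apply this to $\tilde A=\begin{pmatrix}0&A\\A^*&0\end{pmatrix}$ and $\tilde B$. Since $\tilde A^2=\mathrm{diag}(AA^*,A^*A)$, $|\tilde A|=\mathrm{diag}(|A^*|,|A|)$, so $\||A|-|B|\|_{HS}^2\le\|\tilde A-\tilde B\|_{HS}^2=2\|A-B\|_{HS}^2$. Take $A=T_\varphi$, $B=T_\psi$.

(d) The average of $r_s\varphi$ over $s\in G$ is the constant $\bar\varphi$, so $\frac1{|G|}\sum_s\|r_s\varphi-\varphi\|^2=2\|\varphi\|^2-2|\bar\varphi|^2=2\|\varphi-\bar\varphi\|^2$. By (a) the left side is the same for $\varphi^\sharp$. $\square$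

The simpler left-invariant quantity $T_\varphi^*T_\varphi$ would not do: it scales quadratically in $\varphi$, so it satisfies no bound like (c).

## 7. The variance in one coordinate is controlled by right moves

The plan: the map $y\mapsto\varphi_y^\sharp$ is nearly invariant under right *and* left transvections of $y$, so by property (T) it is nearly a constant $\psi\in\ell^2(G)$. The moves $R_{wi}$ make $\varphi_y^\sharp$ nearly invariant under right translation by $y_i$, hence $\psi$ is nearly invariant under right translation by *random* elements, so $\psi$ is nearly a constant function. Lemma 3(d) brings this back to $\varphi_y$. The requirements on $G$ are the following.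

**Hypothesis $(H_k)$ for $G$.** $k\ge5$; $\Omega_k(G)\ne\emptyset$ and right moves act transitively on it; and for $y$ uniform on $\Omega_k(G)$, each $i\le k$ and all $\psi\in\ell^2(G)$, $\mathbb E\|r_{y_i}\psi-\psi\|^2\ge\|\psi-\bar\psi\|^2$.

*Example.* $G=\mathbb Z/2$, $k=5$: right moves are transitive on nonzero vectors of $\mathbb F_2^5$ (from any nonzero vector, one entry equal to $1$ can be used to set all others to $1$, and so every nonzero vector is connected to the all-ones vector). If $\psi=(a,b)$, then $\|r_1\psi-\psi\|^2=|a-b|^2$, $\|\psi-\bar\psi\|^2=\frac14|a-b|^2$, and $P(y_i=1)=\frac{16}{31}\ge\frac14$.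

**Proposition 4.** There is an absolute $C_2$ such that if $G$ satisfies $(H_{m-1})$, then for all $f:G^m\to\mathbb C$ and $w\in[m]$,
$$D_w(f):=\mathbb E_\mu\big[\mathbf 1\{x_{-w}\in\Omega_{m-1}(G)\}\,\mathrm{Var}_{x_w}(f\mid x_{-w})\big]\le C_2\big(\mathcal E(f)+m\,\mathrm{st}_w(f)\big).$$

*Proof.* Put $k=m-1$, $y=x_{-w}$, $\varphi_y=f(y,\cdot)\in\ell^2(G)$, $\Phi(y)=\varphi_y^\sharp$ and $\mathbf 1=\mathbf 1\{y\in\Omega_k(G)\}$. Here $\mathbb E$ is over uniform $y\in G^k$; note $\mathbb E\|\varphi_y\|^2=\|f\|^2$.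

**Step 1: $\Phi$ is nearly invariant under all transvections.** Let $u\ne v$ in $[m]\setminus\{w\}$. By Lemma 3(c), $\mathbb E\|\Phi(R_{uv}y)-\Phi(y)\|^2\le2\,\mathbb E\|\varphi_{R_{uv}y}-\varphi_y\|^2=2e_{uv}$. For left moves, (4) says that $f(W(y,\cdot))=l_{h(y)}\varphi_{L_{uv}y}$, and by Lemma 3(b) the image of this function under $\sharp$ is $\Phi(L_{uv}y)$. So by Lemma 3(c) and (5),
$$\mathbb E\|\Phi(L_{uv}y)-\Phi(y)\|^2\le2\|f\circ W-f\|^2\le10\,(2e_{uw}+2e_{wu}+e_{wv}).$$
Sum over $u\ne v$ in $[m]\setminus\{w\}$. In the last bound each of $e_{uw},e_{wu},e_{wv}$ is counted at most $m$ times, so the total of both kinds is at most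
$$\mathcal A:=2\mathcal E+30\,m\,\mathrm{st}_w .$$

**Step 2: property (T) makes $\Phi$ nearly constant.** Since $\Omega_k(G)$ is invariant under all moves, the bound of Step 1 also holds for $\mathbf 1\Phi$, an element of $L^2(\Omega_k(G);\ell^2(G))$. By transitivity the invariant vectors in this space are the constants. Let $\psi\in\ell^2(G)$ be the mean of $\Phi$ over $\Omega_k(G)$. Lemma 2 (for $\mathrm{SAut}(F_k)$, $k\ge5$) gives
$$\mathbb E\,\mathbf 1\|\Phi-\psi\|^2\le c_1^{-1}\mathcal A .$$

**Step 3: the constant $\psi$ is nearly a constant function.** By Lemma 3(a), for each $i$, $\mathbb E\,\mathbf 1\|r_{y_i}\Phi-\Phi\|^2=\mathbb E\,\mathbf 1\|r_{y_i}\varphi_y-\varphi_y\|^2\le\mathbb E|f(y,x_wy_i)-f(y,x_w)|^2=e_{wi}$, and the average of this over $i$ is at most $\mathrm{st}_w$. Write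
$$r_{y_i}\psi-\psi=(r_{y_i}\Phi-\Phi)-(r_{y_i}-1)(\Phi-\psi),$$
where $r_{y_i}-1$ has norm at most $2$. With the last part of $(H_k)$,
$$\mathbb E\,\mathbf 1\|\psi-\bar\psi\|^2\le\frac1k\sum_i\mathbb E\,\mathbf 1\|r_{y_i}\psi-\psi\|^2\le2\,\mathrm{st}_w+8c_1^{-1}\mathcal A .$$

**Step 4: return to $f$.** By Lemma 3(d), and because subtracting the mean is a contraction,
$$D_w=\mathbb E\,\mathbf 1\|\varphi_y-\overline{\varphi_y}\|^2=\mathbb E\,\mathbf 1\|\Phi-\bar\Phi\|^2\le2\,\mathbb E\,\mathbf 1\|\Phi-\psi\|^2+2\,\mathbb E\,\mathbf 1\|\psi-\bar\psi\|^2\le18c_1^{-1}\mathcal A+4\,\mathrm{st}_w .\qquad\square$$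

## 8. Transitivity and the law of one entry

**Lemma 5 ($p$-groups).** If $G$ is a nontrivial $p$-group of rank $b$ and $k\ge b+1$, then right moves act transitively on $\Omega_k(G)$; if also $k\ge5$, then $(H_k)$ holds.

*Proof.* Write $\Phi=\Phi(G)$.

**Step 1: transitivity modulo $\Phi$.** View $(G/\Phi)^k=(\mathbb F_p^b)^k$ as $b\times k$ matrices. Right moves are column additions and generate the action of $\mathrm{SL}_k(\mathbb F_p)$. Now $\mathrm{GL}_k(\mathbb F_p)$ is transitive on matrices of rank $b$, and the stabilizer of $(I_b|0)$ contains $\mathrm{diag}(1,\dots,1,t)$ for every $t\ne0$, as $k\ge b+1$. So $\mathrm{SL}_k(\mathbb F_p)$ is transitive too, and every $y\in\Omega_k(G)$ can be moved to one with $\bar y=(e_1,\dots,e_b,0,\dots,0)$.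

**Step 2: correcting the lifts.** Fix lifts $g_i\in G$ of $e_i$. The entries $y_1,\dots,y_b$ generate $G$, so by right multiplication with words in them any coordinate beyond $b$ can be set to any value; set these to $1$. For $i=1,\dots,b$ in turn: set $y_{b+1}:=y_i^{-1}g_i\in\Phi$; replace $y_i$ by $y_iy_{b+1}=g_i$ (the first $b$ entries are unchanged modulo $\Phi$, so they still generate $G$); reset $y_{b+1}=1$. We reach $(g_1,\dots,g_b,1,\dots,1)$ from every $y$. Right moves are invertible, so they are transitive.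

**Step 3: the law of $y_i$.** $\Omega_k(G)$ is the full preimage of the set of spanning $k$-tuples of $\mathbb F_p^b$. So, given its class modulo $\Phi$, $y_i$ is uniform in its coset. Applying $\mathrm{GL}_b(\mathbb F_p)$ to all entries simultaneously shows that nonzero classes are equally likely. Counting rank-$b$ matrices by their rows,
$$q:=P(\bar y_i=0)=\prod_{j<b}\frac{p^{k-1}-p^j}{p^k-p^j}\le p^{-b},$$
as each factor is at most $\frac1p$. Let $U$ and $U_\Phi$ be the averages of $r_s$ over $s\in G$ and over $s\in\Phi$; these are orthogonal projections, because $r$ is a unitary representation. The averages of $r_s$ over the $p^b$ cosets of $\Phi$ sum to $p^bU$, so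
$$\mathbb E\,r_{y_i}=\frac{1-q}{p^b-1}\,(p^bU-U_\Phi)+qU_\Phi=\frac{(1-q)p^b}{p^b-1}\,U+\frac{qp^b-1}{p^b-1}\,U_\Phi .$$
The coefficient of $U_\Phi$ is $\le0$. For $v=\psi-\bar\psi$ we have $Uv=0$, hence $\mathbb E\|r_{y_i}\psi-\psi\|^2=2\|v\|^2-2\,\mathrm{Re}\langle\mathbb E\,r_{y_i}v,v\rangle\ge2\|v\|^2$. $\square$

For general groups we first record a counting principle, used twice.

**Lemma 6.** Let $G$ be a nontrivial finite group, $z_1,\dots,z_k$ random elements of $G$, and $K_j=\langle\Phi(G),z_1,\dots,z_j\rangle$. Suppose that for each $j<k$, whenever $K_j\ne G$, the conditional probability, given the past, that $K_{j+1}\ne K_j$ is at least $\delta$. Then $P(\langle z_1,\dots,z_k\rangle\ne G)\le\lambda/(\delta k)$.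

*Proof.* The distinct groups among $K_0=\Phi(G)\le K_1\le\dots\le K_k$ form a chain that extends to $G$, so there are at most $\lambda$ strict inclusions. Taking expectations of their number,
$$\lambda\ge\sum_{j=0}^{k-1}P(K_{j+1}\ne K_j)\ge\delta\sum_{j=0}^{k-1}P(K_j\ne G)\ge\delta k\,P(K_k\ne G),$$
and $K_k=G$ if and only if $z_1,\dots,z_k$ generate $G$. $\square$

**Lemma 7 (all finite groups).** Let $G$ be a nontrivial finite group. Right moves act transitively on $\Omega_k(G)$ for all $k\ge3\lambda$, and $G$ satisfies $(H_k)$ for $k=20\lambda$.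

*Proof.* **Step 1: irredundant families have at most $\lambda$ members.** Let $y_1,\dots,y_r$ generate $G$ with no proper subfamily generating. The subgroups $\langle y_1,\dots,y_j\rangle\Phi(G)$, $0\le j\le r$, increase strictly: if $y_{j+1}\in\langle y_1,\dots,y_j\rangle\Phi(G)$, then the family without $y_{j+1}$ generates $G$ together with $\Phi(G)$, hence generates $G$, a contradiction. So $r\le\lambda$. In particular the minimal number $d$ of generators satisfies $d\le\lambda$.

**Step 2: transitivity for $k\ge3\lambda$.** Fix generators $g_1,\dots,g_d$. Given $y\in\Omega_k(G)$, choose an irredundant generating subfamily indexed by $I$, $|I|\le\lambda$, and $J\subset[k]\setminus(I\cup[d])$ with $|J|=d$; there is room, since $k-2\lambda\ge\lambda\ge d$. Using words in $y_I$, set $y_J=(g_1,\dots,g_d)$. Using $y_J$, set all coordinates outside $J$ to those of $(g_1,\dots,g_d,1,\dots,1)$. Using coordinates $1,\dots,d$, set the coordinates in $J$ to $1$. Every $y$ reaches the same tuple, and moves are invertible.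

**Step 3: the law for $k=20\lambda$.** Clearly $k\ge5$ and $\Omega_k(G)\ne\emptyset$. Draw $k$ independent uniform elements. If $K_j\ne G$, it lies in a maximal subgroup $H$, and the next element is outside $H$ with probability $\ge\frac12$, which enlarges $K_j$. By Lemma 6, $P(\text{not generating})\le\frac{2\lambda}{20\lambda}=\frac1{10}$. Let $v=\psi-\bar\psi$ and $F(s)=\|r_s\psi-\psi\|^2\le4\|v\|^2$; for uniform $s\in G$, $\mathbb EF(s)=2\|v\|^2$. For $y$ uniform on $\Omega_k(G)$, that is, conditioned on generating, the expectation of $F(y_i)$ is at least $\mathbb E[F(y_i)\mathbf 1_{\rm gen}]\ge2\|v\|^2-\frac4{10}\|v\|^2\ge\|v\|^2$. $\square$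

## 9. A spectral gap for $p$-groups

**Proposition 8.** Let $G$ be a nontrivial $p$-group of rank $b$. If $b\ge2$ and $n\ge\max(6,b+3)$, then $\mathcal E_P(f)\ge c\,\frac{n-b-2}{n^5}\,\mathrm{Var}_\pi f$ on $\Omega_n(G)$. If $b=1$ and $n\ge3$, then $\mathcal E_P(f)\ge cn^{-2}\,\mathrm{Var}_\pi f$. Consequently, for $n\ge3b$, $\mathcal E_P\ge cn^{-4}\,\mathrm{Var}_\pi$ and $t_{\rm mix}\le Cn^5L$.

*Proof, $b=1$.* Here $G$ is cyclic, and the moves $R_{uv}$ give the action of the elementary matrices of $\mathrm{SL}_n(\mathbb Z)$ on $\mathrm{Hom}(\mathbb Z^n,G)$, transitive on $\Omega_n(G)$ by Lemma 5. Lemma 2 gives $\mathcal E\ge c_1\mathrm{Var}_\pi f$; use (1).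

*Proof, $b\ge2$.* Expectations and norms are with respect to $\pi$.

**Step 1: transfer Proposition 4 to $\pi$.** Since $n-1\ge\max(5,b+1)$, Lemma 5 gives $(H_{n-1})$. Apply Proposition 4 with $m=n$ to $f\mathbf 1_{\Omega_n(G)}$. The moves preserve $\Omega_n$, and $x_{-w}\in\Omega_{n-1}$ implies $x\in\Omega_n$ whatever $x_w$ is. So, dividing by $\mu(\Omega_n)$, we get $D_w\le C_2(\mathcal E+n\,\mathrm{st}_w)$ with all quantities computed under $\pi$. Summing, $\sum_wD_w\le C_2(n\mathcal E+2n\mathcal E)=3C_2n\,\mathcal E$.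

**Step 2: many coordinates can be dropped.** Call $w$ *removable* for $x$ if $x_{-w}$ generates $G$. (Example: for $(1,0,0)\in\Omega_3(\mathbb Z/2)$, indices $2$ and $3$ are removable and $1$ is not.) A non-removable $w$ belongs to every set of indices whose entries span $G/\Phi(G)$; some such set has size $b$, so at most $b$ indices are non-removable. So for all $x$ and $u\ne v$, at least $r:=n-b-2\ge1$ indices $w\notin\{u,v\}$ are removable.

**Step 3: now the error of the word $W$ can be absorbed.** Fix distinct $u,v,w$. Let $w$ be removable for $x=(y,x_w)$ and put $y'=L_{uv}y$. By (4), $L_{uv}x=(y',x_w)$ and $Wx=(y',h(y)x_w)$. Given that $w$ is removable, $y$, and hence $y'$, is uniform on $\Omega_{n-1}(G)$, and $x_w$ is uniform on $G$ and independent of $y$; so $h(y)x_w$ is also uniform given $y$. Comparing both values of $f$ with the mean of $f(y',\cdot)$,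
$$\mathbb E\,\mathbf 1\{w\text{ removable}\}\,|f(L_{uv}x)-f(Wx)|^2\le4D_w .$$
With (5), which holds for the norm of $L^2(\pi)$ as well,
$$\mathbb E\,\mathbf 1\{w\text{ removable}\}\,|f\circ L_{uv}-f|^2\le8D_w+10\,(2e_{uw}+2e_{wu}+e_{wv}).$$

**Step 4: sum up.** Let $\mathcal E_L=\sum_{u\ne v}\|f\circ L_{uv}-f\|^2$. Summing over $w\notin\{u,v\}$ and then over $u\ne v$, Step 2 bounds the left side below by $r\mathcal E_L$, and
$$r\,\mathcal E_L\le8n^2\sum_wD_w+50\,n\,\mathcal E\le Cn^3\mathcal E .$$
By Lemma 5 the action of $\mathrm{SAut}(F_n)$ on $\Omega_n(G)$ is transitive, so Lemma 2 gives, using $r\le n$,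
$$c_1\mathrm{Var}_\pi f\le\mathcal E+\mathcal E_L\le C\,\frac{n^3}r\,\mathcal E=C\,\frac{n^3}r\,2n(n-1)\,\mathcal E_P .$$

**Step 5: the case $n\ge3b$.** If $b\ge2$, then $n\ge6$, $n\ge b+3$, and $r\ge\frac23n-2\ge\frac n3$, so $\mathcal E_P\ge cn^{-4}\mathrm{Var}_\pi$; for $b=1$ this holds as well. By (3), $t_{\rm mix}\le C\,nL\cdot n^4=Cn^5L$. $\square$

When $n\le CL$ this gives $t_{\rm mix}\le CL^5n$, which is what Theorem 1 asks for. The rest is about $n$ larger than a constant multiple of $L$.

## 10. Large $n$: entropy, and a repaired chain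

As seen in Section 4, the loss in (3) comes from $\pi(x)^{-1/2}$. A logarithmic Sobolev inequality replaces $\log\pi(x)^{-1}$ by its logarithm. For real $f$ put $\mathrm{Ent}(f^2)=\mathbb E[f^2\log(f^2/\mathbb Ef^2)]$. (Example: for $f=\sqrt N\,\mathbf 1_{\rm point}$ under the uniform law on $N$ points, $\mathrm{Ent}(f^2)=\log N$ and $\mathrm{Var}f=1-\frac1N$.) We use the following facts from Diaconis–Saloff-Coste, Ann. Appl. Probab. 6 (1996).

**(LS)** (i) For the uniform measure on $N\ge2$ points, $\frac{1-2/N}{\log(N-1)}\mathrm{Ent}(f^2)\le\mathrm{Var}f$ (the factor is $\frac12$ if $N=2$). Hence $\mathrm{Ent}(f^2)\le3\log N\,\mathrm{Var}f$: for $N=2$ because $2\le3\log2$, for $N=3$ because $3\log2\le3\log3$, and for $N\ge4$ because $(1-\frac2N)^{-1}\le2$. (ii) If $\alpha\,\mathrm{Ent}(f^2)\le\langle(I-K)f,f\rangle$ for all $f$, for a reversible kernel $K$, then $H_t=e^{-t(I-K)}$ satisfies $\|H_t\|_{2\to q}\le1$ whenever $q\ge2$ and $e^{4\alpha t}\ge q-1$.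

We also use tensorization for the product measure $\mu$: $\mathrm{Ent}_\mu(f^2)\le\sum_w\mathbb E_\mu\mathrm{Ent}_w(f^2)$, and $\mathrm{Var}_\mu f\le\sum_w\mathbb E_\mu\mathrm{Var}_wf$ (Efron–Stein). Here $\mathrm{Ent}_w$ and $\mathrm{Var}_w$ are computed in the variable $x_w$ with $x_{-w}$ fixed.

So one wants $\sum_w\mathbb E_\mu\mathrm{Var}_wf\le(\dots)\,\mathcal E_P(f)$ on $G^n$. **This is false for $P$**: the tuple $(1,\dots,1)$ is fixed by every move, so for its indicator $f$ we have $\mathcal E_P(f)=0$, while $\mathbb E_\mu\mathrm{Var}_wf=|G|^{-n}(1-|G|^{-1})>0$. The obstruction lies in tuples with too few entries outside some maximal subgroup. We change the chain there, prove the inequality for the changed chain $Q$, and then show that the true chain, after a burn-in time, does not visit the changed region within the time needed.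

**Setting.** Let $n\ge C_3(\lambda+\log M+\log(2+L))$, where $C_3$ is a large absolute constant; in particular $n\ge C_3$. Put $k=20\lambda$, $m=k+1\le n$. Call $x_{-u}$ **good** if $\#\{v\ne u:x_v\notin H\}\ge n/8$ for every maximal subgroup $H$, and **bad** otherwise. (Example: for $G=\mathbb Z/2$, good means at least $n/8$ ones among the other coordinates.)

**Step (a): from good tuples, random small subfamilies generate.** *If $x_{-u}$ is good, a uniform $k$-subset $T\subset[n]\setminus\{u\}$ satisfies $P(\langle x_T\rangle=G)\ge\frac12$.* Draw the indices of $T$ one by one without replacement. While the subgroup generated by $\Phi(G)$ and the drawn entries is proper, it lies in some maximal $H$; the at least $n/8$ indices $v\ne u$ with $x_v\notin H$ are all still undrawn, so the next draw enlarges the subgroup with conditional probability at least $\frac18$. By Lemma 6 the failure probability is at most $\frac{8\lambda}{20\lambda}<\frac12$.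

**Step (b): the modified chain $Q$ on $G^n$, and what it inherits from $P$.** Choose $(u,v,\varepsilon)$ as before. If $x_{-u}$ is good, replace $x_u$ by $x_ux_v^\varepsilon$; if it is bad, replace $x_u$ by an independent uniform element of $G$. Goodness of $x_{-u}$ does not depend on $x_u$, so $Q=\frac1n\sum_uQ_u$, where for fixed $x_{-u}$ the operator $Q_u$ is a self-adjoint contraction on $L^2$ of the $u$-coordinate. Hence $Q$ is reversible for $\mu$. Write $P=\frac1n\sum_uP_u$ in the same way.

If $x_{-u}$ is bad, then (inner products in $x_u$) $\langle(I-Q_u)f,f\rangle=\mathrm{Var}_uf$, and $\langle(I-P_u)f,f\rangle\le2\mathrm{Var}_uf$ because $P_u$ is a self-adjoint contraction fixing constants. Also $I+Q_u\ge I\ge\frac12(I+P_u)$. If $x_{-u}$ is good, $Q_u=P_u$ and $I\pm P_u\ge0$. With $\mathcal E_Q(f)=\langle(I-Q)f,f\rangle$ and Lemma 1,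
$$\mathcal E_Q\ge\tfrac12\mathcal E_P,\qquad\mathcal E_Q(f)\ge\tfrac1n\sum_u\mathbb E_\mu[\mathbf 1_{\rm bad}(x_{-u})\mathrm{Var}_uf],\qquad I+Q\ge\tfrac12(I+P)\ge\tfrac1{25}I.\tag{6}$$

**Step (c): comparison.** *We bound $\sum_w\mathbb E_\mu\mathrm{Var}_wf$ by $\mathcal E_Q$.* Fix $w$ and a $k$-subset $T\subset[n]\setminus\{w\}$, and let $S=T\cup\{w\}$, $|S|=m$. By Lemma 7, $(H_k)$ holds. Apply Proposition 4 to $f$ as a function of $x_S$ and integrate over the remaining coordinates:
$$\mathbb E_\mu[\mathbf 1\{\langle x_T\rangle=G\}\mathrm{Var}_wf]\le C_2\Big(\sum_{u\ne v\in S}e_{uv}+m\sum_{u\in T}(e_{uw}+e_{wu})\Big).$$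
Average over uniform $T$. By Step (a) the left side becomes at least $\frac12\mathbb E_\mu[\mathbf 1_{\rm good}(x_{-w})\mathrm{Var}_wf]$. On the right, $P(u\in T)=\frac k{n-1}$ and $P(u,v\in T)=\frac{k(k-1)}{(n-1)(n-2)}\le(\frac k{n-1})^2$, and the pairs in $S$ containing $w$ contribute once more to the second sum. So the right side becomes at most $C_2\big((\frac k{n-1})^2\mathcal E+(m+1)\frac k{n-1}\mathrm{st}_w\big)$. Summing over $w$ with $\sum_w\mathrm{st}_w=2\mathcal E$, and using (1),
$$\sum_w\mathbb E_\mu[\mathbf 1_{\rm good}(x_{-w})\mathrm{Var}_wf]\le C\,\frac{m^2}n\,\mathcal E\le Cm^2n\,\mathcal E_P\le 2Cm^2n\,\mathcal E_Q .$$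
The bad part is at most $n\mathcal E_Q$ by (6). Together,
$$\sum_w\mathbb E_\mu\mathrm{Var}_wf\le C_4m^2n\,\mathcal E_Q(f).\tag{7}$$

**Step (d): $Q$ mixes fast from every point of $G^n$.** By tensorization, (LS)(i) and (7), for real $f$,
$$\mathrm{Ent}_\mu(f^2)\le\sum_w\mathbb E_\mu\mathrm{Ent}_w(f^2)\le3L\sum_w\mathbb E_\mu\mathrm{Var}_wf\le\alpha^{-1}\mathcal E_Q(f),\qquad\alpha=\frac1{3C_4Lm^2n},$$
and by Efron–Stein and (7) the spectral gap of $Q$ is at least $\gamma_Q=1/(C_4m^2n)$.

*Continuous time.* Let $H_t=e^{-t(I-Q)}$ and let $h_t^x$ be the density of $H_t(x,\cdot)$ with respect to $\mu$. Put $t_1=\frac1{4\alpha}\log(nL)$ and $q=1+nL=1+e^{4\alpha t_1}$; for $C_3$ large $nL\ge1$, so $q\ge2$. Since $|F(x)|\le\mu(x)^{-1/q}\|F\|_q$ and $\mu(x)=e^{-nL}$, (LS)(ii) gives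
$$\|h_{t_1}^x\|_2=\sup_{\|g\|_2\le1}|H_{t_1}g(x)|\le\mu(x)^{-1/q}\sup_{\|g\|_2\le1}\|H_{t_1}g\|_q\le e^{nL/q}\le e .$$
By reversibility $h^x_{t_1+s}-1=H_s(h^x_{t_1}-1)$, and $h^x_{t_1}-1$ has mean $0$ and norm at most $e$, so $\|h^x_{t_1+s}-1\|_2\le e^{1-\gamma_Qs}$.

*Discrete time.* By (6) the eigenvalues $\beta$ of $Q$ lie in $[-\frac{24}{25},1]$, so $\beta^2\le e^{-(1-\beta^2)}\le e^{-(1-\beta)/25}$, as $1-\beta^2=(1-\beta)(1+\beta)$. Let $(\phi_i)$ be a real orthonormal eigenbasis with eigenvalues $\beta_i$ and $\phi_0=1$. Then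
$$\Big\|\frac{Q^{2j}(x,\cdot)}\mu-1\Big\|_2^2=\sum_{i\ge1}\beta_i^{4j}\phi_i(x)^2\le\sum_{i\ge1}e^{-2(j/25)(1-\beta_i)}\phi_i(x)^2=\|h^x_{j/25}-1\|_2^2 .$$
If $\frac j{25}\ge t_1+\frac{1+\log10}{\gamma_Q}$, the right side is at most $\frac1{100}$. The total variation distance is at most half the $L^2$ norm, and $m\le21\lambda$. So there is an even
$$\ell_1\le C\lambda^2nL(\log n+\log(2+L))\quad\text{with}\quad\sup_{x\in G^n}\|Q^{\ell_1}(x,\cdot)-\mu\|_{TV}\le\tfrac1{20}.\tag{8}$$

## 11. Burn-in, and the proof of Theorem 2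

Let $X_t$ be the $P$-chain from $x\in\Omega_n(G)$. We show that after about $8n(\log n+\log M)$ steps all counts $N_H$ are large and stay so. We use (2) for a fixed maximal $H$.

**Step (e1): $N$ reaches $n/4$.** *The function $1/N$ decreases on average.* For $2\le N<n/4$, (2) gives
$$\mathbb E\Big[\frac1{N_{t+1}}-\frac1N\,\Big|\,\mathcal F_t\Big]\le-\frac{n-N}{n(n-1)(N+1)}+\frac1{n(n-1)}=-\frac{n-2N-1}{n(n-1)(N+1)}\le-\frac1{8n}\cdot\frac1N .$$
For the last inequality: $n\ge9$, so $\frac{n-2N-1}{n-1}\ge\frac{n/2-1}{n-1}\ge\frac7{16}$; also $\frac N{N+1}\ge\frac23$; and $\frac7{16}\cdot\frac23\ge\frac18$. For $N=1$ there is no step down, the probability of a step up is $\frac1n$, and the drift is at most $-\frac1{2n}$. Let $\sigma$ be the first time with $N\ge n/4$. Then $\mathbb E[N_{t+1}^{-1}\mathbf 1\{\sigma>t+1\}\mid\mathcal F_t]\le(1-\frac1{8n})N_t^{-1}\mathbf 1\{\sigma>t\}$, so $\mathbb E[N_t^{-1};\sigma>t]\le e^{-t/8n}$. On $\{\sigma>t\}$ we have $N_t^{-1}>\frac4n$, so $P(\sigma>t)\le\frac n4e^{-t/8n}$.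 With
$$t_0=\lceil8n(\log n+\log M+5)\rceil\quad\text{we get}\quad P(\sigma>t_0)\le\frac{e^{-5}}{4M}.$$

**Step (e2): $N$ then stays above $n/8+1$.** *Below $n/4$ the count is biased upward, so a deep descent is exponentially unlikely.* For $N<n/4$ the probability of a step down is at most $\frac{N-1}{n-N}\le\frac13$ times the probability $p_+$ of a step up. Hence
$$\mathbb E[2^{-N_{t+1}}-2^{-N_t}\mid\mathcal F_t]\le2^{-N_t}\big(\tfrac13p_+-\tfrac12p_+\big)\le0 .$$
For $s\ge1$ let $E_s$ be the event that $N_{s-1}\ge n/4>N_s$ and that, from time $s$ on (inclusive), $N$ takes a value $<n/8+1$ before returning to $[n/4,\infty)$. On $\{N_{s-1}\ge n/4>N_s\}$ we have $N_s\ge n/4-1$. Let $\tau\ge s$ be the first time with $N_\tau<n/8+1$ or $N_\tau\ge n/4$. Then $2^{-N_{t\wedge\tau}}$, $t\ge s$, is a bounded supermartingale, and optional stopping with Fatou's lemma as $t\to\infty$ gives $\mathbb E[2^{-N_\tau}\mathbf 1\{\tau<\infty\}\mid\mathcal F_s]\le2^{-N_s}\le2^{1-n/4}$ there. On $E_s$, $2^{-N_\tau}\ge2^{-n/8-1}$,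 so
$$P(E_s)\le2^{1-n/4}\cdot2^{n/8+1}=2^{2-n/8}.$$
Now suppose $\sigma\le t_0$ and $N_t<n/8+1$ for some $t\in[t_0,T]$. Let $s-1$ be the last time $\le t$ with $N\ge n/4$; it exists because $\sigma\le t_0\le t$, and $s\le t$ because $N_t<n/8+1\le n/4$. Then $E_s$ occurs, with $1\le s\le T$.

**Step (e3): union bound.** Let $T=t_0+\ell_1$. Summing over $s\le T$ and over the $M$ maximal subgroups, outside an event $B$ with
$$P(B)\le\frac{e^{-5}}4+MT\,2^{2-n/8}$$
all $N_H(t)\ge n/8+1$ for $t_0\le t\le T$; then every $X_t(-u)$ (that is, $X_t$ without coordinate $u$) is good for these $t$. As $\lambda,\log M,\log(2+L)\le n$, we have $T\le Cn^5(2+L)^2$, with $C$ independent of $C_3$. Since $M\le e^{n/C_3}$ and $(2+L)^2\le e^{2n/C_3}$, $MT2^{2-n/8}\le Cn^5e^{3n/C_3}2^{-n/8}\le\frac1{100}$ for $C_3$ large, because $n\ge C_3$.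

**Step (f): coupling $X$ with the repaired chain.** Put $Y_{t_0}=X_{t_0}$ and let $Y$ evolve for $t\ge t_0$ by $Q$, with the same choices $(u,v,\varepsilon)$ as $X$ and additional independent uniform elements whenever a coordinate is resampled. Given $X_{t_0}$, $Y_T$ has law $Q^{\ell_1}(X_{t_0},\cdot)$, so by (8) the law of $Y_T$ is within $\frac1{20}$ of $\mu$. Outside $B$, induction on $t$ gives $Y_t=X_t$ for $t_0\le t\le T$, since at each step the tuple $X_t(-u)$ is good and both chains make the same move. Finally, $\|\mu-\pi\|_{TV}=1-\mu(\Omega_n)\le\sum_H[G:H]^{-n}\le M2^{-n}\le\frac1{100}$. Hence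
$$\|P_x^T-\pi\|_{TV}\le P(B)+\tfrac1{20}+\tfrac1{100}<\tfrac14 .$$
This holds for every $x\in\Omega_n(G)$, so $t_{\rm mix}\le T=t_0+\ell_1$. Since $L\ge\log2$ and $\lambda\ge1$, the terms $8n\log n$ and $O(n)$ in $t_0$ are absorbed by $n\lambda^2L(\log n+\log(2+L))$, and $T\le An[\lambda^2L(\log n+\log(2+L))+\log M]$. This proves Theorem 2. $\square$

## 12. Joining the two ranges: Theorems 1 and 3(a), (b)

**Proof of Theorem 1.** Let $G$ be a nontrivial $p$-group of rank $b$ and $n\ge3b$, so $n\ge3$ and $\log n\ge1$. Here $\lambda=b\le L/\log2$, $\log M\le L$, $L\ge\log2$, and $\log(2+L)\le1+L\le CL$.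

* If $n\ge C_3(\lambda+\log M+\log(2+L))$, Theorem 2 gives $t_{\rm mix}\le Cn[b^2L(\log n+\log(2+L))+L]\le CL^4\,n\log n$.
* Otherwise $n\le CL$, and Proposition 8 gives $t_{\rm mix}\le Cn^5L=Cn\cdot n^4L\le CL^5\,n\log n$.

Since $L\ge\log2$, both are at most $AL^5\,n\log n$ with $A$ absolute. So the conjecture holds with $a=5$. $\square$

**Proof of Theorem 3(a).** Let $b\ge2$ and $n\ge\max(6,b+3)$. In the first range Theorem 2 gives $t_{\rm mix}\le CL^4n\log n$ exactly as above. Otherwise $n\le CL$. Proposition 8 with $n-b-2\ge1$ gives $\mathcal E_P\ge cn^{-5}\mathrm{Var}_\pi$, and (3) gives $t_{\rm mix}\le Cn^5\cdot nL=Cn\cdot n^5L\le CL^6\,n\log n$. Again $L\ge\log2$ lets us combine the two bounds. $\square$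

**Proof of Theorem 3(b).** Let $G$ be any nontrivial finite group. Then $\lambda\le\log_2|G|=L/\log2$. Every subgroup is generated by at most $\log_2|G|$ elements, so $M\le|G|^{\log_2|G|}$ and $\log M\le L^2/\log2$. As $L\ge\log2$, for a suitable absolute $C$ the condition $n\ge CL^2$ implies $n\ge C_3(\lambda+\log M+\log(2+L))$, and also $n\ge2+L$ and $n\ge3$, so that $\log(2+L)\le\log n$ and $\log n\ge1$. The bound of Theorem 2 is then at most
$$A\,n\Big[\frac{2L^3\log n}{(\log2)^2}+\frac{L^2}{\log2}\Big]\le A'L^3\,n\log n,$$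
with $A'$ absolute. $\square$
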